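\title{A selective ultrafilter that is Tukey below, but not Rudin--Keisler below, an ultrafilter not above $[\omega_1]^{<\omega}$}

\begin{abstract}
Assuming $\mathfrak p=\mathfrak c$, we construct an ultrafilter $\mathcal U$ on a countable set and a selective ultrafilter $\mathcal V$ such that $\mathcal V$ is Tukey reducible to $\mathcal U$, $\mathcal V$ is not Rudin--Keisler reducible to $\mathcal U$, and $[\omega_1]^{<\omega}$ is not Tukey reducible to $\mathcal U$. The hypothesis follows both from the Proper Forcing Axiom and from the Continuum Hypothesis. The ultrafilter $\mathcal U$ lives on a disjoint union of finite edge-colored complete graphs, and $\mathcal V$ is generated by the sets of colors seen by members of $\mathcal U$. The combinatorial core is a partition lemma proved by lifting an idempotent in a compact semigroup of ultrafilters on embeddings.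
\end{abstract}

\section{Two ways of comparing ultrafilters}\label{sec:intro}

Unless we say otherwise, \emph{ultrafilter} means nonprincipal ultrafilter on a countably infinite set. A bijection with $\omega$ changes nothing in what follows, so we use whichever countable set is convenient. We identify $n\in\omega$ with $\{0,\dots,n-1\}$, write $A\subseteq^*B$ if $A\setminus B$ is finite, and say \emph{almost all} for ``all but finitely many''.

Let $\mathcal U$ be an ultrafilter on $X$ and $\mathcal V$ an ultrafilter on $\omega$. For $h:X\to\omega$ put $h_*(\mathcal U)=\{D\subseteq\omega:h^{-1}(D)\in\mathcal U\}$. We say that $\mathcal V$ is \emph{Rudin--Keisler below} $\mathcal U$, written $\mathcal V\le_{RK}\mathcal U$, if $\mathcal V=h_*(\mathcal U)$ for some $h$. The ultrafilter $\mathcal V$ is \emph{selective} if for every partition of $\omega$ into pieces none of which belongs to $\mathcal V$ there is $A\in\mathcal V$ meeting each piece in at most one point. Applied to the fibers of a map, this says that every map on $\omega$ is constant or one-to-one on a member of $\mathcal V$.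

The second comparison forgets the points and remembers only the order. A nonempty poset $\langle D,\le\rangle$ is \emph{directed} if any two members have an upper bound; then every finite subset has one. A subset of $D$ is \emph{unbounded} if it has no upper bound in $D$, and \emph{cofinal} if every member of $D$ lies below one of its members. A map $f:D\to E$ between directed sets is a \emph{Tukey map} if it sends unbounded sets to unbounded sets, and $D\le_TE$ means that such a map exists; equivalently, some map $E\to D$ sends cofinal sets to cofinal sets. We write $D\equiv_TE$ if $D\le_TE\le_TD$, and $D<_TE$ if $D\le_TE$ and $E\not\le_TD$. An ultrafilter $\mathcal U$ is directed by reverse inclusion: a family $\mathcal Y\subseteq\mathcal U$ is bounded if and only if some member of $\mathcal U$ is contained in all members of $\mathcal Y$. For an infinite cardinal $\kappa$, the set $[\kappa]^{<\omega}$ of finite subsets of $\kappa$ is directed by inclusion: a family is bounded if and only if its union is finite.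

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] Let $\mathcal U$ be an ultrafilter on $X$, $\mathcal V$ an ultrafilter on $\omega$, and $g:\mathcal P(X)\to\mathcal P(\omega)$ a monotone map. If $g(A)\in\mathcal V$ for all $A\in\mathcal U$, and for every $D\in\mathcal V$ there is $Q_D\in\mathcal U$ with $g(Q_D)\subseteq D$, then $\mathcal V\le_T\mathcal U$.
\item[(b)] If $D$ is directed and $|D|\le\kappa$, then $D\le_T[\kappa]^{<\omega}$.
\item[(c)] For a directed set $D$, $[\omega_1]^{<\omega}\le_TD$ if and only if $D$ has an uncountable subset all of whose infinite subsets are unbounded.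
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $D\mapsto Q_D$ is Tukey. Indeed, let $\mathcal Y\subseteq\mathcal V$ and let $A\in\mathcal U$ be contained in $Q_D$ for all $D\in\mathcal Y$. Then $g(A)\subseteq g(Q_D)\subseteq D$ for all $D\in\mathcal Y$, so $g(A)\in\mathcal V$ bounds $\mathcal Y$.

(b) Let $e:D\to\kappa$ be injective. An unbounded subset of $D$ is infinite, so its image under $y\mapsto\{e(y)\}$ is an infinite set of singletons, which is unbounded.

(c) Let $f:[\omega_1]^{<\omega}\to D$ be Tukey and $y_\alpha=f(\{\alpha\})$. For every infinite $s\subseteq\omega_1$ the set $\{y_\alpha:\alpha\in s\}$ is unbounded. In particular it is not a singleton, so $\alpha\mapsto y_\alpha$ is finite-to-one and $\{y_\alpha:\alpha<\omega_1\}$ is as required. Conversely, let $y_\alpha$, $\alpha<\omega_1$, be distinct points of such a subset, and let $f(a)$ be an upper bound of $\{y_\alpha:\alpha\in a\}$ for $a\in[\omega_1]^{<\omega}$. An upper bound of $f[\mathcal F]$ bounds all $y_\alpha$ with $\alpha\in\bigcup\mathcal F$, so $\bigcup\mathcal F$ is finite and $\mathcal F$ is bounded.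
\end{proof}

If $\mathcal V=h_*(\mathcal U)$, part (a) applies with $g(A)=h[A]$ and $Q_D=h^{-1}(D)$. Hence $\mathcal V\le_{RK}\mathcal U$ implies $\mathcal V\le_T\mathcal U$. When can one go back, at least for selective $\mathcal V$?

There is an obstruction by counting. By (b), every ultrafilter is Tukey below $[\mathfrak c]^{<\omega}$. So if $\mathcal U\equiv_T[\mathfrak c]^{<\omega}$, then every selective ultrafilter is Tukey below $\mathcal U$. On the other hand $\mathcal U$ has at most $\mathfrak c$ Rudin--Keisler predecessors, one for each $h$, while under mild hypotheses there are $2^{\mathfrak c}$ selective ultrafilters. A hypothesis that removes this obstruction is $[\omega_1]^{<\omega}\not\le_T\mathcal U$. It excludes $\mathcal U\equiv_T[\mathfrak c]^{<\omega}$, because the inclusion map shows $[\omega_1]^{<\omega}\le_T[\mathfrak c]^{<\omega}$, and under CH it excludes nothing else. By (c) it says that every uncountable family of members of $\mathcal U$ has an infinite subfamily whose intersection is in $\mathcal U$. Question~35 of \cite{CTU} asks whether this is enough. It has two parts; PFA is the Proper Forcing Axiom.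

\begin{enumerate}
\item[(1)] Assume PFA. If $\mathcal U$ is an ultrafilter with $[\omega_1]^{<\omega}\not\le_T\mathcal U$, and $\mathcal V$ is a selective ultrafilter with $\mathcal V\le_T\mathcal U$, must $\mathcal V\le_{RK}\mathcal U$ hold?
\item[(2)] Is it consistent with ZFC $+$ CH that $\mathcal V\le_{RK}\mathcal U$ whenever $\mathcal V\le_T\mathcal U<_T[\omega_1]^{<\omega}$ are ultrafilters and $\mathcal V$ is selective?
\end{enumerate}

One might guess a positive answer. A Rudin--Keisler reduction is a monotone map $g$ as in Lemma~\ref{lem:basic}(a) that reads $g(A)$ off the single points of $A$. The next candidate reads it off all the pairs from $A$, and Proposition~\ref{prop:allpairs} below shows that for selective $\mathcal V$ this gives nothing new. Nevertheless both answers are negative.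

A \emph{pseudo-intersection} of a family $\mathcal F\subseteq\mathcal P(\omega)$ is a set $P$ with $P\subseteq^*F$ for all $F\in\mathcal F$. The cardinal $\mathfrak p$ is the least size of a family of subsets of $\omega$ all of whose finite intersections are infinite and which has no infinite pseudo-intersection. One has $\omega_1\le\mathfrak p\le\mathfrak c$, so CH implies $\mathfrak p=\mathfrak c$. PFA implies Martin's Axiom, which implies $\mathfrak p=\mathfrak c$; this is the only use of PFA in the paper. A \emph{base} of $\mathcal U$ is a family $\mathcal G\subseteq\mathcal U$ such that every member of $\mathcal U$ contains a member of $\mathcal G$. We identify $\mathcal P(X)$ with the product space $2^X$, so that $B_j\to B$ means pointwise convergence: every point of $B$ lies in almost all $B_j$, and every point outside $B$ lies outside almost all $B_j$.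

\begin{theorem}\label{thm:main}
Assume $\mathfrak p=\mathfrak c$. There are an ultrafilter $\mathcal U$ on a countable set $X$, a base $\mathcal G$ of $\mathcal U$ closed under finite intersections, and a selective ultrafilter $\mathcal V$ on $\omega$ such that
\begin{enumerate}
\item[(i)] if $B_j\in\mathcal G$ $(j<\omega)$ converge pointwise to some $B\in\mathcal G$, then $\bigcap_{j\in J}B_j\in\mathcal U$ for some infinite $J\subseteq\omega$; consequently $[\omega_1]^{<\omega}\not\le_T\mathcal U$;
\item[(ii)] $\mathcal V\le_T\mathcal U$;
\item[(iii)] $\mathcal V\not\le_{RK}\mathcal U$.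
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answers}
Both questions have a negative answer.
\begin{enumerate}
\item[(1)] Under PFA there are an ultrafilter $\mathcal U$ with $[\omega_1]^{<\omega}\not\le_T\mathcal U$ and a selective ultrafilter $\mathcal V\le_T\mathcal U$ with $\mathcal V\not\le_{RK}\mathcal U$.
\item[(2)] ZFC $+$ CH proves that there are ultrafilters $\mathcal V\le_T\mathcal U<_T[\omega_1]^{<\omega}$ with $\mathcal V$ selective and $\mathcal V\not\le_{RK}\mathcal U$. So the statement in question {\rm(2)} is inconsistent with ZFC $+$ CH.
\end{enumerate}
\end{corollary}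

\begin{proof}
In both cases $\mathfrak p=\mathfrak c$, and we take $\mathcal U,\mathcal V$ from Theorem~\ref{thm:main}. This gives (1). Under CH, $|\mathcal U|=\mathfrak c=\omega_1$, so $\mathcal U\le_T[\omega_1]^{<\omega}$ by Lemma~\ref{lem:basic}(b), and the inequality is strict by (i).
\end{proof}

The ultrafilters are built by a recursion of length $\mathfrak c$. Sections~\ref{sec:conv} and~\ref{sec:colors} explain what the recursion has to achieve and prove the key partition property by hand for its first step. Section~\ref{sec:good} isolates the invariant that is carried along. Sections~\ref{sec:bound} and~\ref{sec:decide} show that the invariant survives the two nontrivial operations, bounding a convergent sequence and deciding a set. Section~\ref{sec:construction} assembles the proof, and Section~\ref{sec:more} records two further properties of the example.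

\section{Convergent sequences in a base}\label{sec:conv}

The condition $[\omega_1]^{<\omega}\not\le_T\mathcal U$ concerns uncountable families. Under CH our recursion has length $\omega_1$ and has produced only countably many sets at each stage, so an uncountable subfamily of the base is never visible at any stage. Property (i) replaces such families by countable sequences, each of which does appear at some stage.

\begin{lemma}\label{lem:conv}
Let $\mathcal G$ be a base of an ultrafilter $\mathcal U$ on $X$. Suppose that whenever $B_j\in\mathcal G$ converge pointwise to some $B\in\mathcal G$, there is an infinite $J$ with $\bigcap_{j\in J}B_j\in\mathcal U$. Then $[\omega_1]^{<\omega}\not\le_T\mathcal U$.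
\end{lemma}

\begin{proof}
Otherwise, by Lemma~\ref{lem:basic}(c), there is an uncountable $\mathcal Y\subseteq\mathcal U$ all of whose infinite subfamilies are unbounded. For $A\in\mathcal Y$ choose $B_A\in\mathcal G$ with $B_A\subseteq A$. A set $B$ bounds $\{A:B_A=B\}$, so $A\mapsto B_A$ is finite-to-one and $\mathcal Y'=\{B_A:A\in\mathcal Y\}$ is uncountable. The space $2^X$ has a countable base, and each isolated point of $\mathcal Y'$ is singled out by a basic open set, so some $B\in\mathcal Y'$ is not isolated in $\mathcal Y'$. As $2^X$ is metrizable, $B$ is the limit of pairwise distinct sets $B_{A_j}$, $j<\omega$. By hypothesis $\bigcap_{j\in J}B_{A_j}\in\mathcal U$ for an infinite $J$, and this set bounds the infinite family $\{A_j:j\in J\}$, a contradiction.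
\end{proof}

The requirement that the limit belong to $\mathcal G$ cannot be dropped when $\mathcal G$ contains a sequence such as $X\setminus F_j$, where $F_0\subseteq F_1\subseteq\cdots$ are finite sets with union $X$: it converges to $\emptyset$, and any infinitely many of its terms have empty intersection. The choice of the base also matters. For the ultrafilter that we construct the hypothesis of the lemma fails with $\mathcal U$ in place of $\mathcal G$ (Remark~\ref{rem:base}), so the recursion must be selective about which sets it puts into $\mathcal G$.

\section{Colors of pairs}\label{sec:colors}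

We want a monotone map $g$ as in Lemma~\ref{lem:basic}(a) that is not of the form $A\mapsto h[A]$. The first idea is to color all pairs of points and to let $g(A)$ be the set of colors of pairs from $A$. It fails.

An ultrafilter $\mathcal V$ is a \emph{P-point} if every sequence $D_n\in\mathcal V$ has a pseudo-intersection in $\mathcal V$. Selective ultrafilters are P-points: we may assume that $D_0=\omega$, that the $D_n$ decrease and that $\bigcap_nD_n=\emptyset$; then the nonempty sets $D_n\setminus D_{n+1}$ form a partition with no piece in $\mathcal V$, and a set $A\in\mathcal V$ meeting each piece at most once satisfies $|A\setminus D_n|\le n$.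

\begin{proposition}\label{prop:allpairs}
Let $\mathcal U$ be an ultrafilter on $X$, let $\mathcal V$ be a selective ultrafilter on $\omega$, and let $\chi$ assign a color $\chi(x,y)\in\omega$ to every two-element set $\{x,y\}\subseteq X$. Suppose that for every $D\in\mathcal V$ there is $Q_D\in\mathcal U$ all of whose pairs have colors in $D$. Then $\mathcal V\le_{RK}\mathcal U$.
\end{proposition}

\begin{proof}
For $x\in X$ let $\mathcal V_x$ be the image of $\mathcal U$ under $y\mapsto\chi(x,y)$ (with any value at $y=x$). It is an ultrafilter on $\omega$, possibly principal, and $D\in\mathcal V_x$ whenever $D\in\mathcal V$ and $x\in Q_D$. If $\mathcal V_x=\mathcal V$ for some $x$, we are done. Let $P$ be the set of $x$ for which $\mathcal V_x$ is principal, at $h(x)$ say. If $P\in\mathcal U$, then $h^{-1}(D)\supseteq Q_D\cap P\in\mathcal U$ for all $D\in\mathcal V$, so $\mathcal V\subseteq h_*(\mathcal U)$ for any extension of $h$ to $X$, and the two ultrafilters are equal. In the remaining case $X\setminus P\in\mathcal U$ and $\mathcal V_x\ne\mathcal V$ for all $x$. Choose $D_x\in\mathcal V\setminus\mathcal V_x$, and $D\in\mathcal V$ with $D\subseteq^*D_x$ for all $x$.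 For $x\in Q_D\setminus P$ we have $D\in\mathcal V_x$, and $\mathcal V_x$ is nonprincipal, so $D_x\in\mathcal V_x$, a contradiction.
\end{proof}

The proof fixes one point $x$ and lets its partner run along $\mathcal U$. We make this impossible by giving each point only finitely many partners: $X$ is split into finite \emph{blocks}, and only pairs inside a block are colored. Two more naive attempts show what the blocks must look like. If all blocks have at most $m$ points, then $X$ splits into $m$ sets meeting each block at most once; one of them is in $\mathcal U$ and sees no color at all. If every block has all its pairs of one color, let $h(x)$ be the color of the block of $x$. Then $g(A)\subseteq h[A]$, so $g(A)\in\mathcal V$ for all $A\in\mathcal U$ forces $h_*(\mathcal U)\subseteq\mathcal V$, that is, $\mathcal V=h_*(\mathcal U)$. So blocks must be large and must mix colors. We take all of them.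

\subsection*{The set $X$ and the map $g$}
A \emph{colored graph} is a finite nonempty set with an assignment $\chi$ of a color in $\omega$ to each of its two-element subsets. There are countably many colored graphs up to isomorphism. Fix for the rest of the paper a set $X=\bigsqcup_nb_n$, where the \emph{blocks} $b_n$ are colored graphs and every colored graph is isomorphic to some block. Pairs from different blocks have no color. For $A\subseteq X$ put
\[
g(A)=\{\chi(x,y):x\ne y\text{ are points of $A$ in a common block}\}.
\]
The map $g$ is monotone. A \emph{copy} of a colored graph $P$ in $A$ is a color-preserving injection of $P$ into a block with range in $A$. An \emph{$r$-clique of color $d$} is a colored graph with $r$ points all of whose pairs have color $d$.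

\subsection*{The first step by hand}
To defeat a map $h:X\to\omega$ we need $K\in\mathcal U$ and $C'\in\mathcal V$ with $h[K]\cap C'=\emptyset$, although $g(K)\in\mathcal V$ forces $K$ to see many colors of $C'$. Split $\omega=C^0\sqcup C^1$ into infinite sets and let $Z^i=h^{-1}(C^i)$. We want $i$ such that $Z^i$ sees the colors of the \emph{opposite} set $C^{1-i}$.

Suppose that $Z^0$ misses a color $d_1$, and let $d_0$ be any color. Some block consists of four points $x_0,x_1,y_0,y_1$, where $\{x_0,x_1\}$ and $\{y_0,y_1\}$ have color $d_1$ and the four pairs $\{x_\lambda,y_\mu\}$ have color $d_0$. Neither $\{x_0,x_1\}$ nor $\{y_0,y_1\}$ is contained in $Z^0$, so some $x_\lambda$ and some $y_\mu$ lie in $Z^1$, and $d_0\in g(Z^1)$. Thus one of the two sides sees \emph{every} color. We put that side $Z^i$ into $\mathcal U$ and $C^{1-i}$ into $\mathcal V$, and $h$ is defeated. The same argument gives more.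

\begin{proposition}\label{prop:firststep}
If $X=Z^0\sqcup Z^1$, then $Z^0$ or $Z^1$ contains a copy of every colored graph.
\end{proposition}

\begin{proof}
Suppose that $Z^0$ contains no copy of $P_1$, and let $P_0$ be any colored graph. Color the pairs of $P_0\times P_1$ lexicographically: $\{(k,l),(k',l')\}$ gets color $\chi(k,k')$ if $k\ne k'$ and $\chi(l,l')$ if $k=k'$. Identify $P_0\times P_1$ with a block. Each set $\{k\}\times P_1$ is a copy of $P_1$, hence has a point in $Z^1$. Choosing one such point for each $k$ gives a copy of $P_0$ in $Z^1$.
\end{proof}

This argument must be repeated $\mathfrak c$ times, inside sets that shrink and that are required to lose colors, since (ii) needs sets $Q_D$ with $g(Q_D)\subseteq D$. So ``contains a copy of everything'' cannot be kept, and we need a weaker invariant that still produces product configurations.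

\section{Blow-ups and good pairs}\label{sec:good}

Property (i) suggests the invariant. Given $B_j\to B$ in $\mathcal G$, we will build $Q\subseteq B\cap\bigcap_{j\in J}B_j$ from finite pieces. Once a finite $q\subseteq B$ is chosen, convergence provides $j$ with $q\subseteq B_j$, and we put $j$ into $J$. From then on all new points must come from $B\cap B_j$, and all we know about this set is that it belongs to $\mathcal G$ and contains $q$. So richness has to be grown out of $q$ inside \emph{any} member of $\mathcal G$ containing $q$. We therefore require that each finite configuration in a member of $\mathcal G$ reappear in that member with every point replaced by a large clique, of almost any admissible color. Different points of a block may lie in different members of $\mathcal G$, and we require the reappearance for all of them at once.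

Let $b,b'$ be blocks. An \emph{embedding} $\theta:b\to b'$ is a color-preserving injection. For $d\in\omega$ and $r\ge2$, a \emph{$(d,r)$-blow-up of $b$ into $b'$} is a tuple $\alpha=(\alpha^\lambda)_{\lambda<r}$ of maps $\alpha^\lambda:b\to b'$ such that for all $(x,\lambda)\ne(x',\lambda')$ in $b\times r$ the points $\alpha^\lambda(x)$ and $\alpha^{\lambda'}(x')$ are distinct, and their color is $\chi(x,x')$ if $x\ne x'$ and $d$ if $x=x'$. In other words, $\alpha$ is a copy of the lexicographic product of $b$ with an $r$-clique of color $d$; see Figure~\ref{fig:blowup}. We call $d=d(\alpha)$ the \emph{color} of $\alpha$, the embeddings $\alpha^\lambda$ its \emph{layers}, and $\{\alpha^\lambda(x):\lambda<r\}$ its \emph{fiber} over $x$.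

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[gray] (-5,1) -- node[above,black]{$c$} (-3.6,1);
\fill (-5,1) circle (2pt) node[below]{$x$};
\fill (-3.6,1) circle (2pt) node[below]{$y$};
\draw[->] (-2.9,1) -- (-1.7,1);
\coordinate (a0) at (0.6,0); \coordinate (a1) at (0,1); \coordinate (a2) at (0.6,2);
\coordinate (b0) at (3.4,0); \coordinate (b1) at (4,1); \coordinate (b2) at (3.4,2);
\foreach \i in {0,1,2} { \foreach \j in {0,1,2} { \draw[gray] (a\i) -- (b\j); } }
\draw[very thick,dashed] (a0) -- (a1) -- (a2) -- (a0);
\draw[very thick,dashed] (b0) -- (b1) -- (b2) -- (b0);
\foreach \i in {0,1,2} {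
  \fill (a\i) circle (2pt) node[left]{$\alpha^{\i}(x)$};
  \fill (b\i) circle (2pt) node[right]{$\alpha^{\i}(y)$};
}
\end{tikzpicture}
\caption{A $(d,3)$-blow-up $\alpha$ of a two-point block $\{x,y\}$ whose pair has color $c$. Each point is replaced by a triangle of color $d$ (dashed edges), and all nine pairs between the two triangles have color $c$ (solid edges).}
\label{fig:blowup}
\end{figure}

It is convenient to treat embeddings and blow-ups together. For fixed $r\ge2$, an \emph{$r$-arrow} $\alpha:b\to b'$ is either a $(d,r)$-blow-up of $b$ into $b'$ for some $d$, or an embedding $\theta$, regarded as the constant tuple with $\alpha^\lambda=\theta$ for all $\lambda<r$. No arrow is of both kinds, since the layers of a blow-up differ at every point. We write $\operatorname{cod}\alpha=b'$. Arrows $\alpha:b\to b'$ and $\beta:b'\to b''$ are composed layer by layer, $(\beta\circ\alpha)^\lambda=\beta^\lambda\circ\alpha^\lambda$, which is an associative operation.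

Let $X\in\mathcal G\subseteq\mathcal P(X)$. An \emph{assignment} for $b$ from $\mathcal G$ is a family $\bar B=(B_x)_{x\in b}$ with $x\in B_x\in\mathcal G$ for all $x\in b$. An arrow $\alpha$ from $b$ is \emph{in $\bar B$} if $\alpha^\lambda(x)\in B_x$ for all $x\in b$ and $\lambda<r$. In this case let $\alpha[\bar B]$ be the family indexed by $y\in\operatorname{cod}\alpha$ whose $y$-th member is $B_x$ if $y=\alpha^\lambda(x)$ for some $\lambda$, and $X$ if $y$ is not of this form.

\begin{lemma}\label{lem:compose}
Let $\alpha:b\to b'$ and $\beta:b'\to b''$ be $r$-arrows.
\begin{enumerate}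
\item[(a)] $\beta\circ\alpha$ is an $r$-arrow. It is an embedding if $\alpha$ and $\beta$ are; a blow-up of color $d(\alpha)$ if $\alpha$ is a blow-up; and a blow-up of color $d(\beta)$ if $\alpha$ is an embedding and $\beta$ is a blow-up.
\item[(b)] If $\alpha$ is in the assignment $\bar B$, then $\alpha[\bar B]$ is an assignment for $b'$ from $\mathcal G$, and if $\beta$ is in $\alpha[\bar B]$, then $\beta\circ\alpha$ is in $\bar B$.
\end{enumerate}
\end{lemma}

\begin{proof}
Arrows $\gamma$ of both kinds have the following property: $(\dagger)$ if $u\ne u'$ are in the domain, then for all $\lambda,\lambda'$ the points $\gamma^\lambda(u)$ and $\gamma^{\lambda'}(u')$ are distinct and have color $\chi(u,u')$.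

(a) The case of two embeddings is clear, so let $\alpha$ or $\beta$ be a blow-up. Let $(x,\lambda)\ne(x',\lambda')$, $u=\alpha^\lambda(x)$, $u'=\alpha^{\lambda'}(x')$, and consider $\beta^\lambda(u)$ and $\beta^{\lambda'}(u')$. If $x\ne x'$, two applications of $(\dagger)$ show that they are distinct of color $\chi(x,x')$. Let $x=x'$, so $\lambda\ne\lambda'$. If $\alpha$ is a blow-up, then $u\ne u'$ have color $d(\alpha)$, and $(\dagger)$ for $\beta$ preserves this. If $\alpha$ is an embedding, then $u=u'$ and $\beta$ is a blow-up, so the two points are distinct points of the fiber of $\beta$ over $u$ and have color $d(\beta)$.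

(b) By $(\dagger)$ a point $y=\alpha^\lambda(x)$ determines $x$, so $\alpha[\bar B]$ is well defined, and $y\in B_x$ because $\alpha$ is in $\bar B$. If $\beta$ is in $\alpha[\bar B]$, then $\beta^\lambda(\alpha^\lambda(x))$ lies in the member of $\alpha[\bar B]$ with index $\alpha^\lambda(x)$, which is $B_x$.
\end{proof}

The composite of two blow-ups chooses the $\lambda$-th point of the fiber of $\beta$ over the $\lambda$-th point of a fiber of $\alpha$. It is a transversal of the kind used in Proposition~\ref{prop:firststep}, which is why it has the color of $\alpha$.

A \emph{request} from $\mathcal G$ is a triple $(b,\bar B,r)$ consisting of a block $b$, an assignment $\bar B$ for $b$ from $\mathcal G$, and $r\ge2$.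

\begin{definition}\label{def:good}
A pair $(\mathcal G,C)$ is \emph{good} if $X\in\mathcal G\subseteq\mathcal P(X)$, $\emptyset\notin\mathcal G$, $\mathcal G$ is closed under finite intersections, $C\subseteq\omega$ is infinite, and
\begin{enumerate}
\item[$(*)$] for every request $(b,\bar B,r)$ from $\mathcal G$ and almost all $d\in C$ there is a $(d,r)$-blow-up of $b$ in $\bar B$.
\end{enumerate}
\end{definition}

The family $\mathcal G$ approximates the base of $\mathcal U$ and $C$ is a future member of $\mathcal V$. To see what $(*)$ yields, let $x\in B\in\mathcal G$ and assign $B$ to $x$ and $X$ to the other points of its block. A blow-up $\alpha$ of color $d_0$ gives an $r$-clique of color $d_0$ in $B$, and a blow-up of color $d_1$ in $\alpha[\bar B]$ replaces each point of that clique by an $r$-clique of color $d_1$, still in $B$. For $r=2$ this is the four-point configuration of Section~\ref{sec:colors}.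

\begin{lemma}\label{lem:good}
\begin{enumerate}
\item[(a)] $(\{X\},\omega)$ is good.
\item[(b)] If $(\mathcal G,C)$ is good and $C'\subseteq^*C$ is infinite, then $(\mathcal G,C')$ is good.
\item[(c)] If $(\mathcal G_\xi,C_\xi)$, $\xi<\delta$, are good, the $\mathcal G_\xi$ increase, and $C$ is infinite with $C\subseteq^*C_\xi$ for all $\xi<\delta$, then $(\bigcup_{\xi<\delta}\mathcal G_\xi,C)$ is good.
\item[(d)] For any $\mathcal G$ as in a good pair $(\mathcal G,C)$, any request $(b,\bar B,r)$ and any $d$: if there is a $(d,r)$-blow-up of $b$ in $\bar B$, then there are such blow-ups into infinitely many blocks.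
\item[(e)] Let $(\mathcal G,C)$ be good and $B\in\mathcal G$. Then $B$ meets infinitely many blocks and $C\subseteq^*g(B)$. If $c\in g(B)$, then infinitely many blocks contain a pair of color $c$ from $B$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The product of $b$ with an $r$-clique of color $d$ is isomorphic to a block. Apart from Proposition~\ref{prop:firststep}, this is the only use of the universality of $X$.

(b) Almost all elements of $C'$ are in $C$.

(c) Finitely many members of the union lie in one $\mathcal G_\xi$. This gives closure under finite intersections, and it shows that each request is a request from some $\mathcal G_\xi$, so $(*)$ holds for almost all $d\in C_\xi$, hence for almost all $d\in C$.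

(d) Let $\alpha:b\to b'$ be a $(d,r)$-blow-up in $\bar B$. For almost all $d'\in C$ there is a $(d',2)$-blow-up $\rho$ of $b'$ in $\alpha[\bar B]$. Its layer $\rho^0$ is an embedding in $\alpha[\bar B]$, so by Lemma~\ref{lem:compose} $\rho^0\circ\alpha$ is a $(d,r)$-blow-up of $b$ in $\bar B$, into a block that has a pair of color $d'$. A block has finitely many colors and $d'$ takes infinitely many values, so infinitely many blocks arise.

(e) Pick $x\in B$, in the block $b$, assign $B$ to $x$ and $X$ to the other points, and let $r=2$. By $(*)$ and (d), for almost all $d\in C$ infinitely many blocks contain the fiber over $x$ of a blow-up, which is a pair of color $d$ from $B$. Now let $x\ne y$ in $B\cap b$ have color $c$, and assign $B$ to $x$ and $y$ and $X$ to the other points. By $(*)$ and (d) there are blow-ups $\alpha$ in this assignment into infinitely many blocks, and $\{\alpha^0(x),\alpha^0(y)\}$ is a pair of color $c$ from $B$.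
\end{proof}

By (b) the set $C$ can be shrunk at will, which will make $\mathcal V$ selective at no cost. The work lies in adding sets to $\mathcal G$. For $K\subseteq X$ put
\[
\mathcal G[K]=\mathcal G\cup\{B\cap K:B\in\mathcal G\},
\]
which contains $K=X\cap K$. For a request $\tau=(b,\bar B,r)$, a color $d$ and sets $q,q'\subseteq X$, say that \emph{$(q,q')$ serves $\tau$ in color $d$} if there is a $(d,r)$-blow-up of $b$ in $\bar B$ whose fibers over the points of $b\cap q$ are contained in $q'$. This depends on $q$ only through $b\cap q$, and it remains true if $q$ is made smaller or $q'$ larger.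

\begin{lemma}\label{lem:extend}
Let $(\mathcal G,C)$ be good, $K\subseteq X$, and $C'\subseteq\omega$ infinite. Suppose that $K$ meets every member of $\mathcal G$, and that for every request $\tau$ from $\mathcal G$ the pair $(K,K)$ serves $\tau$ in almost every color of $C'$. Then $(\mathcal G[K],C')$ is good.
\end{lemma}

\begin{proof}
The family $\mathcal G[K]$ contains $X$, omits $\emptyset$, and is closed under finite intersections because $\mathcal G$ is. Let $(b,\bar B',r)$ be a request from $\mathcal G[K]$. For each $x\in b$ there is $B_x\in\mathcal G$ with $B'_x=B_x$, or with $B'_x=B_x\cap K$, in which case $x\in K$. Then $\bar B=(B_x)_{x\in b}$ is an assignment from $\mathcal G$, and a blow-up in $\bar B$ whose fibers over $b\cap K$ are contained in $K$ is in $\bar B'$.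
\end{proof}

\section{Bounding a convergent sequence}\label{sec:bound}

We now carry out the construction of $Q$ from finite pieces. It has to attend to every request from $\mathcal G$, and there may be uncountably many, so we use the form of Martin's Axiom that $\mathfrak p$ provides. In a poset $\mathbb P$, $p'$ \emph{extends} $p$ if $p'\le p$. A subset is \emph{dense} if every $p\in\mathbb P$ has an extension in it, and \emph{centered} if any finitely many of its members have a common extension in $\mathbb P$. The poset is \emph{$\sigma$-centered} if it is a union of countably many centered sets. In a \emph{filter} $H\subseteq\mathbb P$ any two members have a common extension in $H$.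

\begin{theorem}[Bell]\label{thm:bell}
For a $\sigma$-centered poset and fewer than $\mathfrak p$ dense subsets there is a filter meeting all of them.
\end{theorem}

The same construction restricts the colors seen by $Q$, which is what (ii) needs.

\begin{lemma}\label{lem:bound}
Let $(\mathcal G,C)$ be good with $|\mathcal G|<\mathfrak p$, and let $B_j\in\mathcal G$ $(j<\omega)$ converge pointwise to $B\in\mathcal G$. There are infinite sets $C'\subseteq C$ and $J\subseteq\omega$ and a set $Q\subseteq B\cap\bigcap_{j\in J}B_j$ such that $g(Q)\subseteq C'$ and $(\mathcal G[Q],C')$ is good.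
\end{lemma}

\begin{proof}
For finite $a\subseteq\omega$ let $B(a)=B\cap\bigcap_{j\in a}B_j\in\mathcal G$. A \emph{condition} is a quadruple $p=(q,a,s,F)$, where $q\subseteq X$, $a\subseteq\omega$ and $s\subseteq C$ are finite, $F$ is a finite set of requests from $\mathcal G$, $q\subseteq B(a)$ and $g(q)\subseteq s$. The sets $q,a,s$ approximate $Q,J,C'$, and $F$ is a promise to serve its members in every color that is added later: $(q',a',s',F')\le(q,a,s,F)$ if $q\subseteq q'$, $a\subseteq a'$, $s\subseteq s'$, $F\subseteq F'$, and $(q,q')$ serves every $\tau\in F$ in every color $d\in s'\setminus s$.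

The relation is transitive. Let $p''\le p'\le p$, $\tau\in F$ and $d\in s''\setminus s$. If $d\in s'$, then $(q,q')$ serves $\tau$ in color $d$, hence so does $(q,q'')$. If $d\notin s'$, then $(q',q'')$ serves $\tau\in F'$ in color $d$, hence so does $(q,q'')$. The poset is $\sigma$-centered: there are countably many triples $(q,a,s)$, and finitely many conditions with the same triple are extended by that triple with the union of the sets $F$. The following sets of conditions are dense.

\emph{$|s|\ge n$.} It suffices to add one color to a condition $p=(q,a,s,F)$. For $(b,\bar B,r)\in F$ let $B^*_x=B_x\cap B(a)$ for $x\in b\cap q$ and $B^*_x=B_x$ for $x\in b\setminus q$. As $q\subseteq B(a)$, this is an assignment from $\mathcal G$. By $(*)$ there is $d\in C\setminus s$ such that every $(b,\bar B,r)\in F$ has a $(d,r)$-blow-up of $b$ in $\bar B^*$. By Lemma~\ref{lem:good}(d) we can choose these blow-ups, one for each member of $F$, into pairwise distinct blocks that do not meet $q$. Let $q'$ consist of $q$ and the fibers of the chosen blow-ups over the points of $b\cap q$. (The other fibers are left out: they may leave $B(a)$ and may bring unwanted colors.) Then $q'\subseteq B(a)$.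 By the choice of the blocks, a colored pair of $q'$ that is not in $q$ comes from a single blow-up. It lies in one fiber and has color $d$, or it lies over distinct points $x,x'\in b\cap q$ and has color $\chi(x,x')\in g(q)\subseteq s$. So $(q',a,s\cup\{d\},F)$ is a condition, and it extends $p$.

For the remaining sets, $s$ is not changed, so the last clause in the definition of $\le$ is vacuous.

\emph{$|a|\ge n$.} The finite set $q\subseteq B$ is contained in almost all $B_j$, and any such $j$ can be added to $a$. This is the only use of convergence.

\emph{$\tau\in F$}, for a given request $\tau$. Add $\tau$ to $F$.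

\emph{$q\cap B'\ne\emptyset$}, for a given $B'\in\mathcal G$. By Lemma~\ref{lem:good}(e), $B'\cap B(a)\in\mathcal G$ has a point in a block that does not meet $q$. Adding it to $q$ creates no colored pair.

There are at most $|\mathcal G|+\omega<\mathfrak p$ requests, so Theorem~\ref{thm:bell} gives a filter $H$ meeting all these sets. Let $Q,J,C'$ be the unions of the coordinates $q,a,s$ of members of $H$. Then $J$ and $C'\subseteq C$ are infinite and $Q$ meets every member of $\mathcal G$. A point of $Q$ and an index in $J$, or two points of $Q$, appear together in one member of $H$, so $Q\subseteq B\cap\bigcap_{j\in J}B_j$ and $g(Q)\subseteq C'$.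

We verify the hypothesis of Lemma~\ref{lem:extend}. Let $\tau=(b,\bar B,r)$ be a request. Since $b\cap Q$ is finite, there is $p=(q,a,s,F)\in H$ with $\tau\in F$ and $b\cap q=b\cap Q$. Let $d\in C'\setminus s$, and take $p'\le p$ in $H$ with $d\in s'$. Then $(q,q')$ serves $\tau$ in color $d$, and so does $(Q,Q)$. As $s$ is finite, this covers almost all colors of $C'$.
\end{proof}

\section{Deciding a set}\label{sec:decide}

The next lemma is the general form of Proposition~\ref{prop:firststep}. It needs no hypothesis on $\mathfrak p$ or $|\mathcal G|$, and it loses no colors: the chosen side works for all of $C$, so afterwards we may keep whichever part of $C$ we like.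

\begin{lemma}\label{lem:decide}
Let $(\mathcal G,C)$ be good and $X=Z^0\sqcup Z^1$. There are $i\in\{0,1\}$ and $K\subseteq Z^i$ such that $(\mathcal G[K],C)$ is good.
\end{lemma}

For $\mathcal G=\{X\}$ take $K=Z^i$ as in Proposition~\ref{prop:firststep}: every block has, for all $d$ and $r$, a $(d,r)$-blow-up with all fibers in $Z^i$, and Lemma~\ref{lem:extend} applies. In general $K=Z^i$ does not work. Let $Q\in\mathcal G$ with $0\notin g(Q)$, let $\{x,y\}$ be a pair of color $0$, and let $Z^0=Q\cup\{x,y\}$. The set $Z^1$ misses $Q$, and $Z^0$ has pairs of color $0$ in one block only, so by Lemma~\ref{lem:good}(e) neither side belongs to the first coordinate of a good pair extending $\mathcal G$. We must discard the points of $Z^i$ that do not reproduce in $Z^i$, and the requirement on what is left is circular: configurations in $K$ must reappear in $K$ itself. An idempotent ultrafilter resolves the circularity. It provides a notion of ``typical copy of a block'' such that a typical copy of a typical copy is typical. A second step shows that typical copies can be found as all the layers of one blow-up.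

\subsection*{Compact semigroups}
By a \emph{compact semigroup} we mean a nonempty compact Hausdorff space with an associative operation $*$ such that every map $\eta\mapsto\eta*\xi$ is continuous. An \emph{idempotent} is an element $e$ with $e*e=e$.

\begin{theorem}[Ellis]\label{thm:ellis}
Every compact semigroup contains an idempotent.
\end{theorem}

\begin{lemma}\label{lem:minimal}
Every compact semigroup $T$ has an idempotent $w$ such that every idempotent $e\in T$ with $e*w=e$ satisfies $w*e=w$.
\end{lemma}

\begin{proof}
A \emph{left ideal} is a nonempty $L\subseteq T$ with $T*L\subseteq L$. The intersection of a chain of closed left ideals is nonempty by compactness, hence a closed left ideal, so Zorn's lemma gives a minimal closed left ideal $L$. It is a compact semigroup; let $w\in L$ be an idempotent. If $e=e*w$ is an idempotent, then $e\in T*L\subseteq L$. The set $T*e\subseteq L$ is a left ideal, and it is closed as a continuous image of $T$. By minimality $T*e=L$, so $w=t*e$ for some $t$, and $w*e=t*e*e=t*e=w$.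
\end{proof}

\begin{lemma}\label{lem:lift}
Let $R$ be a compact semigroup, $T\subseteq R$ a closed subsemigroup, $w\in T$ as in Lemma~\ref{lem:minimal}, and $S\subseteq R$ a nonempty closed set with $R*S\subseteq S$ and $S*R\subseteq S$. Let $\pi_\lambda:R\to T$, $\lambda<r$, be homomorphisms that are the identity on $T$. Then there is $v\in S$ with $\pi_\lambda(v)=w$ for all $\lambda<r$.
\end{lemma}

\begin{proof}
The set $S*w\subseteq S$ is compact, and it is a subsemigroup because $(a*w)*(c*w)=(a*w*c)*w$ with $a*w*c\in S$. Let $u=a*w$ be an idempotent in it. Then $u*w=a*w*w=u$. So $\pi_\lambda(u)$ is an idempotent of $T$ with $\pi_\lambda(u)*w=\pi_\lambda(u*w)=\pi_\lambda(u)$, and therefore $w*\pi_\lambda(u)=w$. Let $v=w*u\in S$. Then $\pi_\lambda(v)=w*\pi_\lambda(u)=w$ for every $\lambda$.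
\end{proof}

\subsection*{The semigroup of arrows}
In the rest of this section ultrafilters may be principal. For a set $Y$ let $\operatorname{Ult}(Y)$ be the space of all ultrafilters on $Y$, whose topology has the clopen sets $\{\eta:\mathcal A\in\eta\}$, $\mathcal A\subseteq Y$, as a base. It is compact and Hausdorff, and a family of subsets of $Y$ is contained in an ultrafilter if its finite subfamilies have nonempty intersection. We write $(\forall^\eta y)\,\varphi(y)$, and say that $\varphi$ holds for \emph{$\eta$-most} $y$, if $\{y:\varphi(y)\}\in\eta$. This quantifier commutes with negation and finite conjunctions, and implies $\exists y\,\varphi(y)$. Conversely, a quantifier that commutes with negation and finite conjunctions, and that holds of the always true property, is $\forall^\eta$ for a unique $\eta$.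

Fix a good pair $(\mathcal G,C)$, a number $r\ge2$ and an infinite set $C'\subseteq C$. For a block $b$ let $\mathrm{Emb}_b$ be the set of embeddings of $b$ into blocks, $\mathrm{Bl}_b$ the set of $(d,r)$-blow-ups of $b$ with $d\in C'$, and $\mathrm{Arr}_b=\mathrm{Emb}_b\sqcup\mathrm{Bl}_b$. By Lemma~\ref{lem:compose}(a), if $\alpha\in\mathrm{Arr}_b$ and $\beta\in\mathrm{Arr}_{\operatorname{cod}\alpha}$, then $\beta\circ\alpha\in\mathrm{Arr}_b$. Arrows cannot always be composed, because domains have to match. For this reason we work with families that have one ultrafilter for each block. Let $\Pi=\prod_b\operatorname{Ult}(\mathrm{Arr}_b)$, a compact Hausdorff space, and for $\eta,\xi\in\Pi$ define $\eta*\xi\in\Pi$ by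
\begin{equation}\label{eq:product}
(\forall^{(\eta*\xi)_b}\gamma)\ \varphi(\gamma)\iff(\forall^{\eta_b}\alpha)\,(\forall^{\xi_{\operatorname{cod}\alpha}}\beta)\ \varphi(\beta\circ\alpha).
\end{equation}
The right side commutes with negation and finite conjunctions in $\varphi$, so it defines an ultrafilter. For $\lambda<r$ define $\pi_\lambda:\Pi\to\Pi$ by taking the $\lambda$-th layer:
\begin{equation}\label{eq:pi}
(\forall^{\pi_\lambda(\eta)_b}\theta)\ \varphi(\theta)\iff(\forall^{\eta_b}\alpha)\ \varphi(\alpha^\lambda),
\end{equation}
where $\alpha^\lambda\in\mathrm{Emb}_b$. Call $\eta\in\Pi$ \emph{admissible} if for every block $b$ and every assignment $\bar B$ for $b$ from $\mathcal G$, $\eta_b$-most arrows are in $\bar B$. Let $T$ be the set of admissible $\eta$ with $\mathrm{Emb}_b\in\eta_b$ for all $b$, let $S$ be the set of admissible $\eta$ with $\mathrm{Bl}_b\in\eta_b$ for all $b$, and let $R=T\cup S$.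

\begin{lemma}\label{lem:arrows}
$R$ is a compact semigroup under $*$, and $T$, $S$ and the restrictions of the maps $\pi_\lambda$ to $R$ satisfy the hypotheses of Lemma~\ref{lem:lift}. The compact semigroup $T$ does not depend on $r$ and $C'$.
\end{lemma}

\begin{proof}
\emph{Associativity on $\Pi$.} Applying \eqref{eq:product} twice, a property $\varphi$ holds for $((\eta*\xi)*\zeta)_b$-most arrows if and only if
\[
(\forall^{\eta_b}\alpha)\,(\forall^{\xi_{\operatorname{cod}\alpha}}\beta)\,(\forall^{\zeta_{\operatorname{cod}(\beta\circ\alpha)}}\gamma)\ \varphi(\gamma\circ(\beta\circ\alpha)),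
\]
and for $(\eta*(\xi*\zeta))_b$-most arrows if and only if the same holds with $\operatorname{cod}\beta$ in place of $\operatorname{cod}(\beta\circ\alpha)$ and $(\gamma\circ\beta)\circ\alpha$ in place of $\gamma\circ(\beta\circ\alpha)$. These are the same block and the same arrow.

\emph{Continuity.} Fix $\xi$, $b$ and $\mathcal A\subseteq\mathrm{Arr}_b$. Let $\mathcal A_\xi$ be the set of $\alpha\in\mathrm{Arr}_b$ such that $\beta\circ\alpha\in\mathcal A$ for $\xi_{\operatorname{cod}\alpha}$-most $\beta$. Then $\{\eta:\mathcal A\in(\eta*\xi)_b\}=\{\eta:\mathcal A_\xi\in\eta_b\}$ is clopen. The sets $\{\zeta:\mathcal A\in\zeta_b\}$ generate the topology of $\Pi$, so $\eta\mapsto\eta*\xi$ is continuous.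

\emph{$T$ and $S$ are closed and nonempty.} Both are defined by conditions of the form $\mathcal A\in\eta_b$, so they are closed. The identity of $b$ is in every assignment for $b$, because $x\in B_x$; so the family of principal ultrafilters at the identities belongs to $T$. For $S$, fix $b$ and finitely many assignments for $b$. Their coordinatewise intersection is an assignment, and by $(*)$ it contains a $(d,r)$-blow-up for some $d$ in the infinite set $C'\subseteq C$. So the sets $\{\alpha\in\mathrm{Bl}_b:\alpha\text{ is in }\bar B\}$ lie in a common ultrafilter.

\emph{Products.} Let $\eta,\xi$ be admissible and $\bar B$ an assignment for $b$. Then $\eta_b$-most $\alpha$ are in $\bar B$; for each such $\alpha$, $\xi_{\operatorname{cod}\alpha}$-most $\beta$ are in $\alpha[\bar B]$; and then $\beta\circ\alpha$ is in $\bar B$ by Lemma~\ref{lem:compose}(b). So $\eta*\xi$ is admissible. By Lemma~\ref{lem:compose}(a), $\eta*\xi\in T$ if $\eta,\xi\in T$, and $\eta*\xi\in S$ if $\eta,\xi\in R$ and one of them is in $S$.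

\emph{The maps $\pi_\lambda$.} If $\alpha$ is in $\bar B$, then so is the embedding $\alpha^\lambda$; hence $\pi_\lambda$ maps $R$ into $T$. If $\eta\in T$, then $\alpha^\lambda=\alpha$ for $\eta_b$-most $\alpha$, so $\pi_\lambda(\eta)=\eta$. By \eqref{eq:pi} and \eqref{eq:product}, $\varphi$ holds for $\pi_\lambda(\eta*\xi)_b$-most arrows if and only if
\[
(\forall^{\eta_b}\alpha)\,(\forall^{\xi_{\operatorname{cod}\alpha}}\beta)\ \varphi(\beta^\lambda\circ\alpha^\lambda),
\]
since $(\beta\circ\alpha)^\lambda=\beta^\lambda\circ\alpha^\lambda$. Unfolding $(\pi_\lambda(\eta)*\pi_\lambda(\xi))_b$ by \eqref{eq:product} and then \eqref{eq:pi} twice gives the same statement, as $\operatorname{cod}\alpha^\lambda=\operatorname{cod}\alpha$.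

\emph{Independence.} An ultrafilter on $\mathrm{Arr}_b$ containing $\mathrm{Emb}_b$ is identified with its restriction to $\mathrm{Emb}_b$. Under this identification the definition of $T$, its topology and \eqref{eq:product} mention only embeddings and $\mathcal G$.
\end{proof}

\subsection*{Proof of Lemma~\ref{lem:decide}}
Let $w\in T$ be as in Lemma~\ref{lem:minimal}; it depends only on $\mathcal G$. For a point $x$ in the block $b$ let $\sigma(x)$ be the side to which typical copies of $b$ send $x$, that is, the unique $i\in\{0,1\}$ with $(\forall^{w_b}\theta)\ \theta(x)\in Z^i$. Since $w=w*w$, \eqref{eq:product} gives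
\[
(\forall^{w_b}\theta)\,(\forall^{w_{\operatorname{cod}\theta}}\theta')\ \theta'(\theta(x))\in Z^{\sigma(x)},
\]
and the inner statement says that $\sigma(\theta(x))=\sigma(x)$. Let $K_i=\{x\in Z^i:\sigma(x)=i\}$. For $w_b$-most $\theta$ we have both $\theta(x)\in Z^{\sigma(x)}$ and $\sigma(\theta(x))=\sigma(x)$, so
\begin{equation}\label{eq:K}
(\forall^{w_b}\theta)\ \theta(x)\in K_{\sigma(x)}\qquad\text{for all }x\in b.
\end{equation}

\emph{Choice of the side.} Let $x\in B\in\mathcal G$, $x\in b$. Assigning $B$ to $x$ and $X$ to the other points of $b$, admissibility gives $\theta(x)\in B$ for $w_b$-most $\theta$, so $B$ meets $K_{\sigma(x)}$ by \eqref{eq:K}. Thus every member of $\mathcal G$ meets $K_0\cup K_1$. If $B^0,B^1\in\mathcal G$ missed $K_0$ and $K_1$ respectively, then $B^0\cap B^1\in\mathcal G$ would miss both. So for some $i$ the set $K=K_i\subseteq Z^i$ meets every member of $\mathcal G$.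

\emph{Serving requests.} By Lemma~\ref{lem:extend} it remains to show that $(K,K)$ serves each request $\tau=(b,\bar B,r)$ from $\mathcal G$ in almost every color of $C$. Suppose that the set $C'$ of colors in $C$ in which $(K,K)$ does not serve $\tau$ is infinite. Form $R$ and $S$ for this $r$ and this $C'$. By Lemmas~\ref{lem:arrows} and~\ref{lem:lift} there is $v\in S$ with $\pi_\lambda(v)=w$ for all $\lambda<r$. If $x\in b\cap K$, then $\sigma(x)=i$, so \eqref{eq:K} and \eqref{eq:pi} give $\alpha^\lambda(x)\in K$ for $v_b$-most $\alpha$, for each $\lambda<r$. Also $v_b$-most $\alpha$ belong to $\mathrm{Bl}_b$ and are in $\bar B$. These are finitely many conditions, so some $\alpha$ satisfies all of them. It is a $(d,r)$-blow-up of $b$ in $\bar B$ with $d\in C'$ whose fibers over $b\cap K$ are contained in $K$. So $(K,K)$ serves $\tau$ in a color of $C'$, a contradiction. \qed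

\begin{remark}
An arbitrary idempotent of $T$ would give \eqref{eq:K} but not the lifting. The family of principal ultrafilters at the identities is an idempotent of $T$. For it, $K_i=Z^i$, which may fail as we saw, and no $v\in S$ has both $\pi_0(v)$ and $\pi_1(v)$ equal to it, because $\alpha^0(x)\ne\alpha^1(x)$ for every blow-up $\alpha$.
\end{remark}

\section{The construction}\label{sec:construction}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Assume $\mathfrak p=\mathfrak c$. Since $\mathfrak c^\omega=\mathfrak c$, we can fix lists, indexed by $\delta<\mathfrak c$, of all partitions $\mathcal P_\delta$ of $\omega$ into nonempty pieces, all sets $Z_\delta\subseteq X$, all maps $h_\delta:X\to\omega$, and all sequences $(A^\delta_j)_{j\le\omega}$ of subsets of $X$. In the last list let each sequence occur $\mathfrak c$ times, hence cofinally often.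

We build good pairs $(\mathcal G_\delta,C_\delta)$, $\delta<\mathfrak c$, with $\mathcal G_\delta$ increasing, $|\mathcal G_\delta|\le|\delta|+\omega$, and $C_\delta$ decreasing in $\subseteq^*$. Start with $(\{X\},\omega)$. At a limit $\delta$ let $\mathcal G_\delta=\bigcup_{\xi<\delta}\mathcal G_\xi$ and let $C_\delta$ be an infinite pseudo-intersection of the $C_\xi$, $\xi<\delta$. It exists because $|\delta|<\mathfrak c=\mathfrak p$ and finite intersections of the $C_\xi$ are infinite, and the new pair is good by Lemma~\ref{lem:good}(c). To pass from $\delta$ to $\delta+1$, perform the following four steps in order, where $(\mathcal G,C)$ denotes the current good pair. Shrinking $C$ to an infinite subset is allowed by Lemma~\ref{lem:good}(b).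

\begin{enumerate}
\item[(S1)] If some piece of $\mathcal P_\delta$ has infinite intersection with $C$, replace $C$ by such an intersection. Otherwise $C$ meets infinitely many pieces; replace $C$ by an infinite subset meeting each piece at most once.
\item[(S2)] Apply Lemma~\ref{lem:decide} to $Z_\delta$ and $X\setminus Z_\delta$, and replace $\mathcal G$ by $\mathcal G[K]$.
\item[(S3)] Split $C=C^0\sqcup C^1$ into infinite sets, apply Lemma~\ref{lem:decide} to $Z^0=h_\delta^{-1}(C^0)$ and $Z^1=X\setminus Z^0$, and replace $(\mathcal G,C)$ by $(\mathcal G[K],C^{1-i})$. Then $h_\delta[K]\cap C^{1-i}=\emptyset$: if $i=0$, then $h_\delta[K]\subseteq C^0$ is disjoint from $C^1$, and if $i=1$, then $h_\delta[K]$ is disjoint from $C^0$.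
\item[(S4)] If $A^\delta_j\in\mathcal G$ for all $j\le\omega$ and $A^\delta_j\to A^\delta_\omega$ pointwise, apply Lemma~\ref{lem:bound} to this sequence and its limit. Otherwise apply it with $B_j=B=X$. Replace $(\mathcal G,C)$ by $(\mathcal G[Q],C')$.
\end{enumerate}

The result is $(\mathcal G_{\delta+1},C_{\delta+1})$. Each step at most doubles $|\mathcal G|$, so the bound on the size persists, and Lemma~\ref{lem:bound} applies because $|\mathcal G|<\mathfrak c=\mathfrak p$. This and the limit stages are the only uses of $\mathfrak p=\mathfrak c$. The set $C_{\delta+1}$ is contained in every set $C$ that occurs during stage $\delta$, and the set $Q$ of (S4) satisfies $g(Q)\subseteq C_{\delta+1}$. Put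
\[
\mathcal G=\bigcup_{\delta<\mathfrak c}\mathcal G_\delta,\qquad\mathcal U=\{A\subseteq X:\exists B\in\mathcal G\ \ B\subseteq A\},\qquad\mathcal V=\{D\subseteq\omega:\exists\delta<\mathfrak c\ \ C_\delta\subseteq^*D\}.
\]

\emph{$\mathcal U$ is an ultrafilter with base $\mathcal G$.} The family $\mathcal G$ is closed under finite intersections and omits $\emptyset$, so $\mathcal U$ is a proper filter. By (S2), every $Z\subseteq X$ or its complement contains a member of $\mathcal G$. Members of $\mathcal G$ are infinite by Lemma~\ref{lem:good}(e), so $\mathcal U$ is nonprincipal.

\emph{$\mathcal V$ is a selective ultrafilter.} As the $C_\delta$ are infinite and $\subseteq^*$-decreasing, $\mathcal V$ is a filter of infinite sets containing all cofinite sets. If $\emptyset\ne D\ne\omega$, then $\{D,\omega\setminus D\}=\mathcal P_\delta$ for some $\delta$. One of the two pieces has infinite intersection with $C_\delta$, so by (S1)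
\begin{equation}\label{eq:D}
C_{\delta+1}\subseteq D\quad\text{or}\quad C_{\delta+1}\subseteq\omega\setminus D.
\end{equation}
Hence $\mathcal V$ is an ultrafilter. If no piece of $\mathcal P_\delta$ is in $\mathcal V$, then $C_{\delta+1}\in\mathcal V$ is not contained in a piece, so the second case of (S1) occurred and $C_{\delta+1}$ meets each piece at most once.

\emph{Property (i).} Let $B_j\to B$ in $\mathcal G$. By K\"onig's theorem $\mathfrak c$ has uncountable cofinality, so these countably many sets lie in some $\mathcal G_\xi$. The sequence with its limit is listed at some stage $\delta\ge\xi$, and (S4) puts into $\mathcal G$ a set $Q\subseteq\bigcap_{j\in J}B_j$ with $J$ infinite. The consequence is Lemma~\ref{lem:conv}.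

\emph{Property (ii).} We check the hypotheses of Lemma~\ref{lem:basic}(a). If $A\in\mathcal U$, say $A\supseteq B\in\mathcal G_\delta$, then $C_\delta\subseteq^*g(B)\subseteq g(A)$ by Lemma~\ref{lem:good}(e), so $g(A)\in\mathcal V$. Let $D\in\mathcal V$. If $D=\omega$, take $Q_D=X$. Otherwise take $\delta$ as in \eqref{eq:D}. The second alternative would put $\omega\setminus D$ into $\mathcal V$, so $C_{\delta+1}\subseteq D$, and the set $Q\in\mathcal G$ of (S4) at stage $\delta$ has $g(Q)\subseteq D$.

\emph{Property (iii).} Let $h=h_\delta$, and let $K$ and $C^{1-i}$ be as in (S3) at stage $\delta$. Then $K\in\mathcal U$, $C^{1-i}\supseteq C_{\delta+1}$ is in $\mathcal V$, and $h^{-1}(C^{1-i})\cap K=\emptyset$. So $C^{1-i}\in\mathcal V\setminus h_*(\mathcal U)$ and $\mathcal V\ne h_*(\mathcal U)$.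
\end{proof}

\section{Two further properties of the example}\label{sec:more}

\begin{proposition}\label{prop:notP}
The ultrafilter $\mathcal U$ constructed in Section~\ref{sec:construction} is not a P-point.
\end{proposition}

\begin{proof}
By the proof of (ii) there are $A_n\in\mathcal U$ with $g(A_n)\cap n=\emptyset$. Suppose that $A\in\mathcal U$ satisfies $A\subseteq^*A_n$ for all $n$, and take $B\in\mathcal G$ with $B\subseteq A$. By Lemma~\ref{lem:good}(e) there is $c\in g(B)$, and infinitely many blocks contain a pair of color $c$ from $B$. One of them misses the finite set $B\setminus A_{c+1}$, so $c\in g(A_{c+1})$, a contradiction.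
\end{proof}

\begin{remark}\label{rem:base}
It follows that (i) fails with $\mathcal U$ in place of $\mathcal G$. Take decreasing sets $A_j\in\mathcal U$ with no pseudo-intersection in $\mathcal U$ and finite sets $F_0\subseteq F_1\subseteq\cdots$ with union $X$. Then $A_j\cup F_j\to X$ pointwise, while for infinite $J$ the set $\bigcap_{j\in J}(A_j\cup F_j)$ is a pseudo-intersection of all the $A_j$, so it is not in $\mathcal U$.
\end{remark}

\begin{proposition}\label{prop:many}
Assume $\mathfrak p=\mathfrak c$. There are $2^{\mathfrak c}$ pairs $(\mathcal U,\mathcal V)$ as in Theorem~\ref{thm:main} whose first coordinates are pairwise Rudin--Keisler inequivalent and whose second coordinates are pairwise Rudin--Keisler inequivalent.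
\end{proposition}

\begin{proof}
For $f:\mathfrak c\to\{0,1\}$ run the construction with one more step at the beginning of each stage $\delta$: split $C_\delta$ into two infinite parts, numbered $0$ and $1$, and keep part $f(\delta)$. Make all choices by a fixed rule, for example by taking least elements in a fixed well-ordering, so that $(\mathcal G_\delta,C_\delta)$ and the splitting of $C_\delta$ depend only on $f\restriction\delta$. This gives pairs $(\mathcal U_f,\mathcal V_f)$ as in the theorem. If $f\ne f'$ first differ at $\delta$, then $\mathcal V_f$ and $\mathcal V_{f'}$ contain the two disjoint parts of the same set $C_\delta$, so they are distinct. By the proof of (ii), $\mathcal V_f$ is the filter generated by $\{g(A):A\in\mathcal U_f\}$, so $\mathcal U_f\ne\mathcal U_{f'}$ as well.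

An ultrafilter has at most $\mathfrak c$ Rudin--Keisler predecessors. Hence for each $f$ there are at most $\mathfrak c$ functions $f'$ such that $\mathcal U_{f'}$ is equivalent to $\mathcal U_f$ or $\mathcal V_{f'}$ is equivalent to $\mathcal V_f$. Choose $f_\xi$, $\xi<2^{\mathfrak c}$, recursively: at step $\xi$ at most $|\xi|\cdot\mathfrak c<2^{\mathfrak c}$ functions are excluded by the earlier choices.
\end{proof}

\begin{thebibliography}{1}

\bibitem{CTU}
\emph{Cofinal types of ultrafilters},
\texttt{https://github.com/dilip-raghavan/dilip-raghavan.github.io}.

\end{thebibliography}
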